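# Testing $\Sigma$-closure on pairs of elements of prime power order

## 1. One prime: the Sylow intersection argument

All groups are finite. We write $x^g=g^{-1}xg$, $[x,y]=x^{-1}y^{-1}xy$, and $\langle x,y\rangle$ for the subgroup generated by $x$ and $y$. A $p$-element is an element whose order is a power of the prime $p$.

**Definition 1.** Let $\Sigma$ be a set of primes and $\Sigma'$ the set of all other primes. A $\Sigma$-number is a positive integer divisible by no prime outside $\Sigma$. A $\Sigma$-group is a group whose order is a $\Sigma$-number, and a $\Sigma$-element is an element whose order is a $\Sigma$-number. The group $G$ is $\Sigma$-closed if its $\Sigma$-elements form a subgroup.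

For example, $S_3$ is $\{3\}$-closed, since its $3$-elements form $A_3$. It is not $\{2\}$-closed, since the product of two different transpositions is a $3$-cycle. For $\Sigma=\{p\}$, being $\Sigma$-closed means having only one Sylow $p$-subgroup.

The general question is this: can we detect $\Sigma$-closure by looking only at subgroups generated by two elements, one of $p$-power order with $p\in\Sigma$, the other of $q$-power order with $q\notin\Sigma$? In symbols, consider the condition

**(a)** If $x$ is a $p$-element and $y$ a $q$-element of $G$, with $p\in\Sigma$ and $q\notin\Sigma$, then $\langle x,y\rangle$ is $\Sigma$-closed.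

In $S_3$ with $\Sigma=\{2\}$, condition (a) fails, as it should: a transposition and a $3$-cycle generate $S_3$.

We collect four elementary facts. Let $O_\Sigma(G)$ denote the largest normal $\Sigma$-subgroup of $G$.

1. **(F1)** $G$ is $\Sigma$-closed if and only if it has a normal $\Sigma$-subgroup $K$ such that $|G:K|$ is a $\Sigma'$-number. Then $K=O_\Sigma(G)$, and $K$ is the set of all $\Sigma$-elements. Indeed, if the $\Sigma$-elements form a subgroup $K$, then $K$ is normal, by Cauchy's theorem it is a $\Sigma$-group, and it contains a Sylow $p$-subgroup of $G$ for every $p\in\Sigma$, so the index is a $\Sigma'$-number. Conversely, given $K$, a $\Sigma$-element of $G$ has trivial image in the $\Sigma'$-group $G/K$, so it lies in $K$.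
2. **(F2)** Subgroups and quotients of $\Sigma$-closed groups are $\Sigma$-closed: use $H\cap K$ in a subgroup $H$, and $KN/N$ in a quotient $G/N$.
3. **(F3)** A simple group is $\Sigma$-closed if and only if it is a $\Sigma$-group or a $\Sigma'$-group. This is (F1) with $K\in\{1,G\}$.
4. **(F4)** A $p$-element of $G/N$ is the image of a $p$-element of $G$. If $xN$ is a $p$-element, write $x=x_px_{p'}$ as a commuting product of a $p$-element and an element of order prime to $p$. The image of $x_{p'}$ is the $p'$-part of $xN$, which is trivial. So $xN=x_pN$.

By (F2) and (F4), condition (a) passes to subgroups and to quotients.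

**Proposition 0.** Let $\Sigma=\{p\}$. If $G$ satisfies (a), then $G$ is $\Sigma$-closed.

*Proof.* Let $G$ be a counterexample of least order. Then every proper subgroup of $G$ is $p$-closed, and $p$ divides $|G|$.

**Step 1: $O_p(G)=1$.** The purpose is to make normalizers of nontrivial $p$-subgroups proper. Suppose $V=O_p(G)\ne1$. Then $G/V$ satisfies (a) and is smaller, so it has a normal Sylow $p$-subgroup $P/V$. Then $P$ is a normal Sylow $p$-subgroup of $G$, a contradiction.

**Step 2: different Sylow $p$-subgroups intersect trivially.** Suppose not. Choose different Sylow $p$-subgroups $P,Q$ with $D=P\cap Q\ne1$ of largest order. By Step 1, $N_G(D)<G$, so $N_G(D)$ has a normal Sylow $p$-subgroup $T$. It contains every $p$-subgroup of $N_G(D)$, in particular $N_P(D)$ and $N_Q(D)$. In a $p$-group a proper subgroup is different from its normalizer, so $N_P(D)>D$ and $N_Q(D)>D$. Let $R$ be a Sylow $p$-subgroup of $G$ containing $T$. Then $|R\cap P|>|D|$ and $|R\cap Q|>|D|$. By the choice of $D$, $R=P$ and $R=Q$, a contradiction.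

**Step 3: one pair at a time.** Now (a) forces a Sylow subgroup to be normal. Let $P$ be a Sylow $p$-subgroup, $1\ne x\in P$, and let $y$ be a $q$-element with $q\ne p$. Put $H=\langle x,y\rangle$. By (a), $O_p(H)$ contains all $p$-elements of $H$, in particular $x$ and $x^y$. It lies in a Sylow $p$-subgroup containing $x\neq 1$, and by Step 2 this must be $P$. So $1\ne x^y\in P\cap P^y$, and Step 2 gives $P^y=P$. Hence every $q$-element, for every $q\ne p$, normalizes $P$. Together with $P$ these elements generate $G$, so $P\trianglelefteq G$, a contradiction. $\square$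

## 2. Several primes: the condition on normalizers, and $A_5$ by hand

What changes when $\Sigma$ has more than one prime? Replace Sylow $p$-subgroups by maximal $\Sigma$-subgroups and read the proof again. Everything survives in a simple group except one sentence of Step 2: "a proper subgroup is different from its normalizer". This is a fact about nilpotent groups, and $\Sigma$-groups need not be nilpotent.

So one may add the missing sentence as a hypothesis. Proposition 2 of the paper "Classes of Finite Groups and Their Properties" says that (a) together with the following condition is necessary and sufficient for $G$ to be $\Sigma$-closed: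

**(b)** If the simple group $S$ is a homomorphic image of a subgroup of $G$, and if $A$ and $B$ are two different maximal $\Sigma$-subgroups of $S$, then the normalizer of $A\cap B$ in $A$ is different from $A\cap B$.

If $\Sigma$ consists of one prime, (b) holds in every group. The paper says that it seems to be an open question whether (b) can be omitted in general. That is our problem: does (a) alone imply that $G$ is $\Sigma$-closed, for every $\Sigma$?

The missing sentence really is false in simple groups. Take $S=A_5$, $\Sigma=\{2,3\}$, and let $A,B$ be the stabilizers of two different points, both isomorphic to $A_4$. They are maximal subgroups of $A_5$, hence maximal $\Sigma$-subgroups. Their intersection is the alternating group on the three remaining points, of order $3$, and a subgroup of order $3$ in $A_4$ is its own normalizer. So (b) fails, and Step 2 stops exactly there. To omit (b) we cannot argue with intersections. We must show that a simple group like $A_5$ violates (a) for some other reason.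

Let us see the reason in $A_5$, for every $\Sigma$ that meets $\{2,3,5\}$ in a proper nonempty subset.

- If $2\in\Sigma$ and $5\notin\Sigma$: an involution $x$ inverts some $y$ of order $5$. Then $\langle x,y\rangle$ is dihedral of order $10$, with five Sylow $2$-subgroups, so it is not $\Sigma$-closed.
- If $2\in\Sigma$ and $3\notin\Sigma$: in the same way, $(12)(45)$ inverts $(123)$, and the two generate a copy of $S_3$.
- If $2\notin\Sigma$ and $3\in\Sigma$: the elements $(123)$ and $(12)(34)$ generate $A_4$, where the $3$-elements do not form a subgroup.
- If $2\notin\Sigma$ and $\Sigma\cap\{2,3,5\}=\{5\}$: take $x=(12345)$. The subgroups containing $x$ are $\langle x\rangle$, a dihedral group of order $10$, and $A_5$. The involution of $N(\langle x\rangle)$ that fixes $5$ is $(14)(23)$. So $y=(12)(34)$ does not normalize $\langle x\rangle$, and $\langle x,y\rangle=A_5$, which is not $\{5\}$-closed.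

Two mechanisms appear. If $2\in\Sigma$, it is enough to find a nontrivial $\Sigma'$-element that is conjugate to its inverse. If $2\notin\Sigma$, such elements say nothing, and in the last case we had to generate a large group from $x$ and a $2$-element. The proof has these same two halves.

## 3. Two conditions weaker than (a)

**Definition 2.** For a group $G$ and a set of primes $\Sigma$ consider the following conditions.

- **(a1)** If $p\in\Sigma$, $q\notin\Sigma$ are primes and a $p$-element $x$ normalizes a $q$-subgroup $Q$ of $G$, then $x$ centralizes $Q$.
- **(a2)** If $p\in\Sigma$, $x$ is a $p$-element and $y$ is a $2$-element of $G$, then $\langle x,y\rangle$ is $\Sigma$-closed.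

For example, $A_4$ violates (a1) for $\Sigma=\{3\}$, since $(123)$ acts nontrivially on the normal four-group. The group $L_2(7)$ satisfies (a1) for $\Sigma=\{7\}$, for a simple reason. Its $3$-subgroups have order at most $3$. Its $2$-subgroups lie in copies of the dihedral group $D_8$ of order $8$, so they are generated by at most two elements. An automorphism of order $7$ of a $2$-group $Q$ would act nontrivially on $Q/\Phi(Q)$, where $\Phi(Q)$ is the Frattini subgroup, because the automorphisms trivial on $Q/\Phi(Q)$ form a $2$-group. Here $|Q/\Phi(Q)|\le4$ and $|GL_2(2)|=6$, so this is impossible.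

**Theorem 1.** For every set of primes $\Sigma$, a group $G$ is $\Sigma$-closed if and only if it satisfies (a).

So condition (b) can always be omitted. We prove a sharper statement.

**Theorem 2.**

1. If $2\in\Sigma$, then $G$ is $\Sigma$-closed if and only if (a1) holds.
2. If $2\notin\Sigma$, then $G$ is $\Sigma$-closed if and only if (a1) and (a2) hold.

**Necessity in both theorems.** Let $G$ be $\Sigma$-closed. All its subgroups are $\Sigma$-closed by (F2), so (a) and (a2) hold. Let $x,Q$ be as in (a1) and $y\in Q$. Then $x\in O_\Sigma(G)$, so $[x,y]=x^{-1}x^y\in O_\Sigma(G)$. Also $[x,y]=(y^{-1})^x\,y\in Q$, because $x$ normalizes $Q$. Since $O_\Sigma(G)\cap Q=1$, $x$ centralizes $Q$.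

**Theorem 2 implies Theorem 1.** Let $G$ satisfy (a). If $2\notin\Sigma$, then (a2) is the case $q=2$ of (a). For (a1), let $x$ normalize $Q$, let $y\in Q$, and put $H=\langle x,y\rangle$. By (a), $H$ is $\Sigma$-closed, so $x\in O_\Sigma(H)\trianglelefteq H$. The computation just made gives $[x,y]\in O_\Sigma(H)\cap Q=1$. So (a1) holds, and Theorem 2 shows that $G$ is $\Sigma$-closed.

It remains to prove sufficiency in Theorem 2. Both (a1) and (a2) pass to subgroups, and by (F2) and (F4) condition (a2) passes to quotients. We make no direct claim that (a1) passes to quotients; the next lemma is arranged so that we do not need it.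

## 4. Down to a simple group with $\Sigma$-closed proper subgroups

We use three textbook results. The Schur–Zassenhaus theorem says that if $K\trianglelefteq N$ has order coprime to its index, then $K$ has a complement in $N$, and all complements are conjugate if $K$ or $N/K$ is solvable. The Frattini argument says that if $L\trianglelefteq X$ and $T$ is a Sylow subgroup of $L$, then $X=L\,N_X(T)$. The Feit–Thompson theorem says that groups of odd order are solvable.

**Lemma 1.** Let $G$ satisfy (a1), let every proper subgroup of $G$ be $\Sigma$-closed, and suppose $G$ is not $\Sigma$-closed. Then $G$ has a normal subgroup $N$ such that $S=G/N$ is nonabelian simple, $|S|$ is divisible by a prime in $\Sigma$ and by a prime not in $\Sigma$, and every proper subgroup of $S$ is $\Sigma$-closed.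

*Proof.* Since $G\ne1$, it has a maximal proper normal subgroup $N$ (possibly $N=1$). Then $N$ is $\Sigma$-closed. Put $K=O_\Sigma(N)$. It is characteristic in $N$, so $K\trianglelefteq G$, and $|N:K|$ is a $\Sigma'$-number. The factor $G/N$ is simple.

**Step 1: sort the possibilities for $G/N$.** If $G/N$ is a $\Sigma'$-group, then $|G:K|=|G:N||N:K|$ is a $\Sigma'$-number, and $G$ is $\Sigma$-closed, a contradiction. If $G/N$ is neither a $\Sigma$-group nor a $\Sigma'$-group, then it is not of prime order, so it is nonabelian simple. Its proper subgroups are images of proper subgroups of $G$, hence $\Sigma$-closed, and the lemma holds. There remains the case that $G/N$ is a $\Sigma$-group, in which we derive a contradiction.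

**Step 2: find a Hall $\Sigma'$-subgroup and its normalizer.** By Schur–Zassenhaus, $K$ has a complement $L$ in $N$. One of $K$ and $N/K$ has odd order, so it is solvable by Feit–Thompson, and all complements are conjugate in $N$. As $N=LK$, they are conjugate by elements of $K$: if $n=lk$, then $L^n=L^k$. Moreover $|G:L|=|G:N||K|$ is a $\Sigma$-number, so $L$ is a Hall $\Sigma'$-subgroup of $G$. For $g\in G$, $L^g$ is again a complement of $K$ in $N$, so $L^g=L^k$ with $k\in K$, and $gk^{-1}\in M:=N_G(L)$. Thus
$$G=KM. \tag{1}$$

**Step 3: $M<G$ is impossible.** Here the hypothesis on proper subgroups does the work. Suppose $M<G$. Then $M$ is $\Sigma$-closed. Since $M$ contains the Hall $\Sigma'$-subgroup $L$ of $G$, the $\Sigma'$-part of $|M|$ is $|L|$, and $|M:O_\Sigma(M)|=|L|$. Both $O_\Sigma(M)$ and $L$ are normal in $M$, and their orders are coprime. So $M=O_\Sigma(M)\times L$. Put $J=K\,O_\Sigma(M)$, which is a $\Sigma$-subgroup because $K\trianglelefteq G$. It is normalized by $K$ and $O_\Sigma(M)$, which lie in it. It is normalized by $L$, which normalizes $K$ and centralizes $O_\Sigma(M)$. By (1), $G=K\,O_\Sigma(M)\,L=JL$. So $J\trianglelefteq G$,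 and $|G:J|$ divides $|L|$, a $\Sigma'$-number. Then $G$ is $\Sigma$-closed, a contradiction. Hence $L\trianglelefteq G$.

**Step 4: $L\trianglelefteq G$ is impossible.** Here (a1) does the work. Let $p\in\Sigma$, let $P$ be a Sylow $p$-subgroup of $G$, let $q$ be a prime dividing $|L|$, and let $T$ be a Sylow $q$-subgroup of $L$. By the Frattini argument $LP=L\,N_{LP}(T)$, so $|LP:N_{LP}(T)|$ divides $|L|$ and is prime to $p$. Hence $N_{LP}(T)$ contains a Sylow $p$-subgroup of $LP$, which is a conjugate $P^g$ with $g\in LP$. So $P$ normalizes $T^{g^{-1}}$, another Sylow $q$-subgroup of $L$. By (a1), $P$ centralizes it. As $q$ was arbitrary, $C_L(P)$ contains a Sylow $q$-subgroup of $L$ for every $q$ dividing $|L|$, so $C_L(P)=L$.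

Therefore $C=C_G(L)\trianglelefteq G$ contains all $p$-elements of $G$ for all $p\in\Sigma$, and $|G:C|$ is a $\Sigma'$-number. The group $C\cap L=Z(L)$ is central in $C$, and $C/(C\cap L)\cong CL/L$ is a $\Sigma$-group. So $Z(L)$ is a central Hall $\Sigma'$-subgroup of $C$. By Schur–Zassenhaus it has a complement $J$, and $C=Z(L)\times J$ because $Z(L)$ is central. Here $J$ is the set of $\Sigma$-elements of $C$, so it is characteristic in $C$ and normal in $G$. Its index $|G:C||Z(L)|$ is a $\Sigma'$-number. So $G$ is $\Sigma$-closed, a contradiction. $\square$

The two halves of the proof now become statements about simple groups.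

**Proposition A.** Let $2\in\Sigma$. There is no nonabelian simple group $S$ of order divisible by a prime not in $\Sigma$ such that every proper subgroup of $S$ is $\Sigma$-closed.

**Proposition B.** Let $2\notin\Sigma$. There is no nonabelian simple group $S$ of order divisible by a prime in $\Sigma$ such that all proper subgroups of $S$ are $\Sigma$-closed and $S$ satisfies (a2).

**Propositions A and B imply Theorem 2.** Suppose sufficiency fails for some $\Sigma$, and let $G$ be a counterexample of least order. Proper subgroups of $G$ inherit the hypotheses, so they are $\Sigma$-closed. Lemma 1 gives a simple group $S=G/N$. If $2\in\Sigma$, it contradicts Proposition A. If $2\notin\Sigma$, then $S$ satisfies (a2) because $G$ does, and it contradicts Proposition B.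

Why is (a2) kept when $2\notin\Sigma$? Look at $L_2(7)$, of order $168$, with $\Sigma=\{7\}$. Let $H$ be a proper subgroup of order divisible by $7$. It has $1$ or $8$ Sylow $7$-subgroups. If it had $8$, then $56$ would divide $|H|$ and $H$ would have index $3$, which is impossible since a simple group of order $168$ does not embed in $S_3$. So every proper subgroup is $7$-closed, while $L_2(7)$ is not. Information on proper subgroups is not enough in this half.

## 5. Simple groups when $2\notin\Sigma$

A group $X$ is almost simple if $T\le X\le\mathrm{Aut}(T)$ for some nonabelian simple group $T$, identified with its inner automorphisms; for example, $A_5$ and $S_5$. We use one published theorem, which itself depends on the classification of finite simple groups.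

**Theorem (S. Guest, "Further solvable analogues of the Baer–Suzuki theorem and generation of nonsolvable groups", J. Algebra 360 (2012)).** Let $X$ be an almost simple group and let $x\in X$ have prime order $p\ge5$. Then there is an involution $y\in X$ such that $\langle x,y\rangle$ is not solvable.

*Proof of Proposition B.* Suppose $S$ is such a group.

**Step 1: pairs generate solvable groups, so only the prime $3$ is left.** Let $p\in\Sigma$, let $x$ be a $p$-element, $y$ a $2$-element, and $H=\langle x,y\rangle$. By (a2), $H$ is $\Sigma$-closed. Since $2\notin\Sigma$, the group $O_\Sigma(H)$ has odd order, so it is solvable by Feit–Thompson. It contains $x$, so $H/O_\Sigma(H)$ is cyclic, generated by the image of $y$. Hence $H$ is solvable. If a prime $p\ge5$ in $\Sigma$ divided $|S|$, Guest's theorem with $X=S$ and $x$ of order $p$ would give a nonsolvable $H$. So $3$ is the only prime in $\Sigma$ dividing $|S|$.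

We are back to one prime, and the argument of Section 1 returns.

**Step 2: different Sylow $3$-subgroups of $S$ intersect trivially.** Otherwise choose different Sylow $3$-subgroups $P,Q$ with $D=P\cap Q\ne1$ of largest order. As $S$ is nonabelian simple, $N_S(D)$ is proper, hence $\Sigma$-closed. By Step 1 this means that it has a normal Sylow $3$-subgroup $T$, and $T\ge N_P(D)>D$, $T\ge N_Q(D)>D$. Let $R$ be a Sylow $3$-subgroup of $S$ containing $T$. Then $|R\cap P|>|D|$ and $|R\cap Q|>|D|$, so $R=P$ and $R=Q$, a contradiction.

**Step 3: all $2$-elements normalize $P$.** Let $P$ be a Sylow $3$-subgroup, $1\ne x\in P$, $y$ a $2$-element, $H=\langle x,y\rangle$. By (a2) the group $O_\Sigma(H)$, which is a $3$-group, contains the $3$-elements $x$ and $x^y$. It lies in a Sylow $3$-subgroup containing $x$, which must be $P$. So $1\ne x^y\in P\cap P^y$, and $P^y=P$. By Feit–Thompson $|S|$ is even, so the $2$-elements generate a nontrivial normal subgroup, that is, $S$. Hence $P\trianglelefteq S$, a contradiction. $\square$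

## 6. Fusion constraints when $2\in\Sigma$

An element of a group is called real if it is conjugate to its inverse. For example, every element of a symmetric group is real. In $L_3(2)$ an element of order $7$ is not real, since the normalizer of a Sylow $7$-subgroup has order $21$. A section of a group is a quotient of a subgroup; for instance $C_3\cong A_4/V_4$ is a section of $A_4$.

We start the proof of Proposition A. Suppose $S$ is a group as in the proposition. Let $\pi\ne\emptyset$ be the set of primes that divide $|S|$ and are not in $\Sigma$. All of them are odd. Put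
$$r=\min\pi.$$
Recall that $|S|$ is even, by Feit–Thompson.

The hope suggested by $A_5$ is to find a nontrivial real $\pi$-element. This is not always available for a prescribed prime: in $L_3(2)$ the elements of order $7$ are not real. But there an element $x$ of order $7$ is conjugate to $x^2$, so $N(\langle x\rangle)/C(\langle x\rangle)$ has order $3$. If $7=\min\pi$, then $3\notin\pi$, and this is just as bad for $S$ as an inversion. If $3\in\pi$, we use elements of order $3$ instead, which are real. So the smallest prime of $\pi$ is the right one to watch. Here is the general form.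

**(A1)** If $K\ne1$ is a $\pi$-subgroup of $S$, then $N_S(K)/C_S(K)$ is a $\pi$-group.

*Proof.* $K$ has odd order, so $K\ne S$, and $M=N_S(K)$ is proper, hence $\Sigma$-closed. The normal subgroups $O_\Sigma(M)$ and $K$ of $M$ have coprime orders, so they commute. Thus $O_\Sigma(M)\le C_S(K)$, and $M/C_S(K)$ is a quotient of the $\Sigma'$-group $M/O_\Sigma(M)$. Its order divides $|S|$ up to primes, that is, every prime dividing it divides $|S|$ and is not in $\Sigma$. $\square$

**(A1a)** No nontrivial $\pi$-element $x$ of $S$ is real.

*Proof.* Since $x$ has odd order, $x\ne x^{-1}$. If $x$ were real, an element of $N_S(\langle x\rangle)$ would induce on $\langle x\rangle$ the inversion, of order $2$. Then $|N_S(\langle x\rangle)/C_S(\langle x\rangle)|$ would be even, against (A1). $\square$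

**(A1b)** If $x\in S$ has order $r$ and $x$ is conjugate to $x^m$, then $m\equiv1\pmod r$.

*Proof.* $N_S(\langle x\rangle)/C_S(\langle x\rangle)$ is a $\pi$-group and its order divides $|\mathrm{Aut}(C_r)|=r-1$. All primes in $\pi$ are at least $r$. So it is trivial. $\square$

**(A2)** If $T$ is a nonabelian simple section of a proper subgroup of $S$, then no prime of $\pi$ divides $|T|$.

*Proof.* $T$ is $\Sigma$-closed by (F2), so it is a $\Sigma$-group or a $\Sigma'$-group by (F3). Its order is even and $2\in\Sigma$, so it is a $\Sigma$-group. $\square$

**(A3)** The Sylow $r$-subgroups of $S$ are not cyclic; in particular $r^2$ divides $|S|$.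

*Proof.* Let $R$ be a cyclic Sylow $r$-subgroup, $|R|=r^a$. As $R\le C_S(R)$, the group $N_S(R)/C_S(R)$ has order prime to $r$. It embeds in $\mathrm{Aut}(R)$, of order $r^{a-1}(r-1)$, so its order divides $r-1$. It is a $\pi$-group by (A1), and all primes in $\pi$ are at least $r$, so it is trivial. Then $R$ is central in its normalizer, and Burnside's transfer theorem gives a normal $r$-complement in $S$. This contradicts that $S$ is nonabelian simple. $\square$

By the classification of finite simple groups, $S$ is an alternating group $A_n$ with $n\ge5$, a sporadic group, the Tits group, or a group of Lie type. We contradict (A1)–(A3) in each case.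

## 7. Alternating groups, sporadic groups and the Tits group

**Alternating groups.** Let $S=A_n$, $n\ge5$. Then $r\le n$. If $r=3$, then $(123)$ is inverted by $(12)(45)$, against (A1a). Let $r\ge5$ and let $x$ be an $r$-cycle. The normalizer of $\langle x\rangle$ in $S_r$ has order $r(r-1)$, and it contains an $(r-1)$-cycle (multiplication by a generator of $\mathbb F_r^\times$, with the points labeled by $\mathbb F_r$). Since $r-1$ is even, this is an odd permutation. So $N_{A_r}(\langle x\rangle)$ has order $r(r-1)/2$. The centralizer of $x$ in $S_r$ is $\langle x\rangle$, so a group of order $(r-1)/2>1$ is induced on $\langle x\rangle$ already inside $A_r\le S$. This contradicts (A1b).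

**Sporadic groups and the Tits group.** By (A3), $r$ is an odd prime with $r^2\mid|S|$. The table lists all such primes and a nonabelian simple section $T$ of a proper subgroup of $S$ such that all these primes divide $|T|$. Orders and subgroups are taken from the ATLAS of Finite Groups. Since $r\in\pi$ divides $|T|$, this contradicts (A2). For $J_1$ there is no such prime, and (A3) is already contradicted.

To read one line: $|J_2|=2^7\cdot3^3\cdot5^2\cdot7$, so $r\in\{3,5\}$, and $|A_5|=60$ is divisible by both.

| $S$ | odd $r$ with $r^2$ dividing the order of $S$ | $T$ |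
|---|---|---|
| $M_{11}$ | 3 | $A_6$ |
| $M_{12}$ | 3 | $M_{11}$ |
| $M_{22}$ | 3 | $A_7$ |
| $M_{23}$ | 3 | $M_{22}$ |
| $M_{24}$ | 3 | $M_{23}$ |
| $J_1$ | none | – |
| $J_2$ | 3, 5 | $A_5$ |
| $J_3$ | 3 | $L_2(16)$ |
| $J_4$ | 3, 11 | $M_{24}$ (in $2^{11}{:}M_{24}$) |
| $HS$, $McL$ | 3, 5 | $M_{22}$ |
| $He$ | 3, 5, 7 | $L_3(4)$ (in $2^2.L_3(4).S_3$) |
| $Ru$ | 3, 5 | $A_8$ |
| $Suz$ | 3, 5 | $G_2(4)$ |
| $O'N$ | 3, 7 | $A_7$ |
| $Co_3$, $Co_2$ | 3, 5 | $M_{23}$ |
| $Co_1$ | 3, 5, 7 | $Co_2$ |
| $Fi_{22}$ | 3, 5 | $U_6(2)$ (in $2.U_6(2)$) |
| $Fi_{23}$ | 3, 5 | $Fi_{22}$ (in $2.Fi_{22}$) |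
| $Fi_{24}'$ | 3, 5, 7 | $Fi_{23}$ |
| $HN$ | 3, 5 | $A_{12}$ |
| $Ly$ | 3, 5 | $A_{11}$ (in $2.A_{11}$) |
| $Th$ | 3, 5, 7 | $A_9$ (in $2^{1+8}.A_9$) |
| $B$ | 3, 5, 7 | $Fi_{23}$ |
| $M$ | 3, 5, 7, 11, 13 | $B$ (in $2.B$) |
| ${}^2F_4(2)'$ | 3, 5 | $L_2(25)$ |

## 8. Groups of Lie type: the defining characteristic is not in $\pi$

**The setting.** The remaining simple groups are $S=\hat G/Z(\hat G)$ with $\hat G=\mathbf G^F$ the group of fixed points. Here $\mathbf G$ is a simple simply connected algebraic group over $\overline{\mathbb F}_p$, $F$ is a Steinberg endomorphism of $\mathbf G$ (a surjective endomorphism with finitely many fixed points), and $\hat G$ is perfect. For example, $\mathbf G=SL_n$ and $F$ raising all matrix entries to the $q$-th power give $\hat G=SL_n(q)$ and $S=L_n(q)$. The derived groups of $B_2(2)$, $G_2(2)$, ${}^2G_2(3)$ are $A_6$, $U_3(3)$, $L_2(8)$, which are already on the list; the derived group of ${}^2F_4(2)$ is the Tits group. The order of $Z(\hat G)$ is prime to $p$. So a nontrivial real $p$-element of $\hat G$ has a nontrivial real image in $S$.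

For each root $\alpha$ there are root elements $x_\alpha(u)$, $u\in\overline{\mathbb F}_p$, and elements $h_\alpha(c)$, $c\in\overline{\mathbb F}_p^\times$, of a maximal torus $T_0$, with
$$h_\alpha(c)\,x_\beta(u)\,h_\alpha(c)^{-1}=x_\beta\bigl(c^{\langle\beta,\alpha^\vee\rangle}u\bigr). \tag{2}$$
In $SL_3$, for instance, let $x_\beta(u)=I+uE_{23}$ and $h_\alpha(c)=\mathrm{diag}(c,c^{-1},1)$, so that $\alpha,\beta$ are the two simple roots and $\langle\beta,\alpha^\vee\rangle=-1$. Conjugation multiplies the $(2,3)$ entry by $c^{-1}$, as (2) says.

For $F$ untwisted, or twisted of type ${}^2A_n$, ${}^2D_n$, ${}^3D_4$, ${}^2E_6$, we use the standard normalization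
$$F(x_{\pm\alpha}(u))=x_{\pm\tau(\alpha)}(u^q),\qquad F(h_\alpha(c))=h_{\tau(\alpha)}(c^q)\qquad(\alpha\text{ simple}), \tag{3}$$
where $\tau$ is the corresponding, possibly trivial, diagram symmetry. The second formula follows from the first, since $h_\alpha(c)$ is a fixed word in elements $x_{\pm\alpha}$.

**Claim: $p\notin\pi$.** The purpose is to make elements of order $r$ semisimple. Suppose $p\in\pi$; then $p$ is odd, which excludes ${}^2B_2$ and ${}^2F_4$, where $p=2$. We want a real element of order $p$. In (2) with $c=-1$ this works as soon as a second root is available. For $SL_2(q)$ with $q\equiv3\pmod4$ it cannot work: conjugating $I+E_{12}$ to a matrix $I+bE_{12}$ inside $SL_2(q)$ forces $b$ to be a square, and $-1$ is not one. So rank one is treated separately.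

**Case $S=L_2(q)$, $q\ge5$ odd.** Let $U$ be the image of the group of matrices $I+uE_{12}$, a Sylow $p$-subgroup. If $g\in SL_2(q)$ centralizes $U$ modulo $\{\pm I\}$, then $g(I+uE_{12})g^{-1}=\pm(I+uE_{12})$. Comparing the traces $2$ and $\pm2$ shows that the sign is $+$, since $p$ is odd. So $g\in\{\pm I\}\{I+bE_{12}\}$, and $C_S(U)=U$. The normalizer $N_S(U)$ is the image of the upper triangular matrices, of order $q(q-1)/2$. By (A1), $(q-1)/2>1$ is a $\pi$-number. But the image of the diagonal matrices $\mathrm{diag}(a,a^{-1})$ is cyclic of order $(q-1)/2$ and is inverted by the image of the matrix with rows $(0,1)$ and $(-1,0)$. So it is a nontrivial $\pi$-group consisting of real elements, against (A1a).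

**Case $S={}^2G_2(q)$, $q\ge27$.** Here $p=3$. An involution of $S$ has centralizer $2\times L_2(q)$, a proper subgroup, and $3$ divides $|L_2(q)|$. This contradicts (A2).

**Case $S=U_n(q)$, $n\ge3$.** We have $SU_3(q)\le SU_n(q)$, acting on a nondegenerate $3$-space. Describe $SU_3(q)$ by the form
$$(v,w)=v_1w_3^q+v_2w_2^q+v_3w_1^q$$
on $\mathbb F_{q^2}^3$. Choose $b\ne0$ in $\mathbb F_{q^2}$ with $b+b^q=0$, which exists since the trace $\mathbb F_{q^2}\to\mathbb F_q$ has a nonzero kernel. Let $u=I+bE_{13}$. Then $(uv,uw)=(v,w)+(b+b^q)v_3w_3^q=(v,w)$, so $u\in SU_3(q)$. For $a\in\mathbb F_{q^2}^\times$ let $d=\mathrm{diag}(a,a^{q-1},a^{-q})$. Its determinant is $1$. It multiplies the three terms of the form by $a\cdot a^{-q^2}=1$, $a^{(q-1)(q+1)}=1$ and $a^{-q}a^q=1$, so $d\in SU_3(q)$. Finally $dud^{-1}=I+a^{q+1}bE_{13}$. The norm $a\mapsto a^{q+1}$ maps onto $\mathbb F_q^\times$, so we can choose $a^{q+1}=-1$. Then $d$ inverts $u$, against (A1a).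

**Case $S$ untwisted of rank at least $2$.** Of the two Cartan integers of two adjacent simple roots, one is $-1$. Name the roots so that $\langle\beta,\alpha^\vee\rangle=-1$. By (3), $h_\alpha(-1)$ and $x_\beta(1)$ are fixed by $F$. By (2),
$$h_\alpha(-1)\,x_\beta(1)\,h_\alpha(-1)^{-1}=x_\beta(-1)=x_\beta(1)^{-1}, \tag{4}$$
against (A1a).

**Case $S={}^2D_n(q)$ with $n\ge4$, or ${}^2E_6(q)$.** In ${}^2D_n$ the symmetry $\tau$ exchanges the two end nodes at the fork and fixes the other $n-2\ge2$ simple roots, which form a chain. In ${}^2E_6$ it fixes the branch node and the end of the short arm. So there are adjacent simple roots $\alpha,\beta$, both fixed by $\tau$, and (4) holds in $\mathbf G^F$.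

**Case $S={}^3D_4(q)$.** Let $\beta$ be the central simple root and $\alpha_1,\alpha_3,\alpha_4$ the others, permuted cyclically by $\tau$. By (3), $h=h_{\alpha_1}(-1)h_{\alpha_3}(-1)h_{\alpha_4}(-1)$ and $x_\beta(1)$ are fixed by $F$. By (2), $h$ sends $x_\beta(1)$ to $x_\beta((-1)^{-3})=x_\beta(-1)$. So $x_\beta(1)$ is real, against (A1a).

This covers all types, and $p\notin\pi$.

## 9. Groups of Lie type: semisimple elements of order $r$

Now $r\ne p$. Let $x\in S$ have order $r$, and by (F4) let $\hat x\in\hat G$ be an $r$-element that maps to $x$. Its order is prime to $p$, so it is semisimple. The next fact lets us read conjugacy in the finite group from conjugacy in $\mathbf G$.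

**$(*)$** Semisimple elements of $\hat G$ that are conjugate in $\mathbf G$ are conjugate in $\hat G$.

*Proof.* Let $s,t\in\hat G$ be semisimple, $gsg^{-1}=t$ with $g\in\mathbf G$. Applying $F$ gives $F(g)sF(g)^{-1}=t$, so $g^{-1}F(g)\in C_{\mathbf G}(s)$. This centralizer is $F$-stable. Since $\mathbf G$ is simply connected and $s$ is semisimple, it is connected, by a theorem of Steinberg. The Lang–Steinberg theorem gives $c\in C_{\mathbf G}(s)$ with $g^{-1}F(g)=cF(c)^{-1}$. Then $F(gc)=g\,cF(c)^{-1}F(c)=gc$, so $gc\in\hat G$, and $(gc)s(gc)^{-1}=t$. $\square$

The word "semisimple" matters: in $SL_2(q)$ with $q$ odd, $I+E_{12}$ and $I+\nu E_{12}$ with $\nu$ a nonsquare in $\mathbb F_q$ are conjugate in $SL_2(\overline{\mathbb F}_p)$ by a diagonal matrix, but not in $SL_2(q)$, as we saw in Section 8.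

Let $T_0$ be an $F$-stable maximal torus in an $F$-stable Borel subgroup, $W=N_{\mathbf G}(T_0)/T_0$, and write $\hat x=gtg^{-1}$ with $t\in T_0$, $g\in\mathbf G$. In the types of (3) we take the torus $T_0$ generated by the elements $h_\alpha(c)$.

**Step 1: types with $-1\in W$.** Let $\mathbf G$ be of type $A_1$, $B_n$, $C_n$, $D_n$ ($n$ even), $E_7$, $E_8$, $F_4$ or $G_2$, with any $F$. In these types $-1\in W$, so $t$ and $t^{-1}$ are conjugate in $\mathbf G$, and so are $\hat x$ and $\hat x^{-1}$. By $(*)$ they are conjugate in $\hat G$, and $x$ is real in $S$. This contradicts (A1a).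

The remaining types are $A_n$ ($n\ge2$), $D_n$ ($n\ge5$ odd) and $E_6$. There $-1\notin W$, and $t$ need not be conjugate to $t^{-1}$. But $F$ itself supplies another power.

**Step 2: in the remaining types, $r$ divides $q^2-1$.** By (3), $F(t)=\tau(t)^q$ on $T_0$, where $\tau(h_\alpha(c))=h_{\tau(\alpha)}(c)$, and $\tau$ is $1$ or the unique nontrivial diagram symmetry. In the latter case the longest element $w_0$ of $W$ satisfies $w_0(\alpha)=-\tau(\alpha)$ for simple $\alpha$, so $w_0(h_\alpha(c))=h_{-\tau(\alpha)}(c)=h_{\tau(\alpha)}(c)^{-1}$. Hence $\tau(t)=w_0(t)^{-1}$ for $t\in T_0$, and $F(t)=w_0(t)^{-q}$. So in all cases $F(t)$ is $\mathbf G$-conjugate to $t^{\varepsilon q}$, with $\varepsilon=1$ in the untwisted and $\varepsilon=-1$ in the twisted case. (For $SU_3(q)$ with the form of Section 8, $F$ sends $\mathrm{diag}(t_1,t_2,t_3)$ to $\mathrm{diag}(t_3^{-q},t_2^{-q},t_1^{-q})$, visibly conjugate to the $(-q)$-th power.) Therefore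
$$\hat x=F(\hat x)=F(g)F(t)F(g)^{-1}$$
is $\mathbf G$-conjugate to $t^{\varepsilon q}$, hence to $\hat x^{\varepsilon q}$. Both lie in $\hat G$ and are semisimple, so by $(*)$ they are conjugate in $\hat G$, and $x$ is conjugate to $x^{\varepsilon q}$ in $S$. By (A1b), which uses that $r$ is the smallest prime of $\pi$,
$$\varepsilon q\equiv1\pmod r,\qquad\text{so}\qquad r\mid q^2-1. \tag{5}$$

**Step 3: a subgroup $L\cong SL_2(q)$ of $\hat G$.** The purpose is to find a different element of order $r$ that is real. In all untwisted types, and in types ${}^2D_n$ and ${}^2E_6$, there is a simple root $\alpha$ fixed by $\tau$. Since $\mathbf G$ is simply connected, the root subgroups of $\alpha$ and $-\alpha$ generate a copy of $SL_2$, with $I+uE_{12}$ and $I+uE_{21}$ corresponding to $x_\alpha(u)$ and $x_{-\alpha}(u)$. By (3), $F$ acts on these generators, hence on this $SL_2$, as the standard $q$-Frobenius. Let $L\cong SL_2(q)$ be its group of fixed points. In type ${}^2A_n$ we have $\hat G=SU_{n+1}(q)$, and we let $L=SU_2(q)\cong SL_2(q)$, acting on a nondegenerate $2$-space.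

**Step 4: the contradiction.** By (5), $r$ divides $|L|=q(q^2-1)$, so $L$ has an element $z$ of order $r$. As $r\ne p$, $z$ is semisimple. Apply $(*)$ to the group $SL_2$, which is simply connected of type $A_1$ with $-1\in W$: as in Step 1, $z$ is real in $L$. Moreover $L\cap Z(\hat G)\le Z(L)$ has order at most $2$, and $r$ is odd. So the image of $z$ in $S$ is a nontrivial real $r$-element, against (A1a).

All simple groups are excluded. This proves Proposition A, and with Proposition B and Section 4 it proves Theorem 2, hence Theorem 1. $\blacksquare$

## 10. Minimal non-$\Sigma$-closed groups, and examples that limit the hypotheses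

**Corollary.** Let $2\in\Sigma$. If $G$ is not $\Sigma$-closed but all its proper subgroups are, then $G=Q\langle x\rangle$ with $Q\trianglelefteq G$ a $q$-group, $q\notin\Sigma$, and $x$ a $p$-element, $p\in\Sigma$. In particular $G$ is solvable.

*Proof.* By Theorem 2(1), (a1) fails for some $p$-element $x$ and some $q$-subgroup $Q$ normalized by $x$. Then $Q\langle x\rangle$ violates (a1), so by necessity it is not $\Sigma$-closed. Hence it equals $G$. Here $Q\trianglelefteq G$ and $G/Q$ is cyclic, so $G$ is solvable. $\square$

For $2\notin\Sigma$ the simple group $L_2(7)$ with $\Sigma=\{7\}$, checked in Section 4, shows that solvability may fail.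

**(a1) cannot be dropped in Theorem 2(2).** Let $G$ be the nonabelian group of order $21$ and $\Sigma=\{3\}$. The only $2$-element is $1$, so (a2) holds. But $G$ has seven Sylow $3$-subgroups and is not $3$-closed.

**(a2) cannot be dropped in Theorem 2(2).** Let $G=L_2(7)$ and $\Sigma=\{7\}$. We checked in Section 3 that (a1) holds. The group is simple and its order is $168$, so it is not $7$-closed.

**In (a2), "$2$-element" cannot be replaced by "involution".** Let $G=SL_2(7)$ and $\Sigma=\{7\}$. An involution in $G$ is diagonalizable with eigenvalues $\pm1$ and determinant $1$, so $-I$ is the only one. It is central, and $\langle x,-I\rangle$ is abelian, hence $7$-closed, for every $7$-element $x$. Condition (a1) holds: the order is $336=2^4\cdot3\cdot7$, the $3$-subgroups have order at most $3$, and the $2$-subgroups lie in generalized quaternion groups of order $16$. The latter have a cyclic subgroup of index $2$, so their subgroups are generated by at most two elements, and they have no automorphism of order $7$ by the argument of Section 3. But $G$ is not $7$-closed, since its quotient $L_2(7)$ is not.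

**In (a), prime power order of $x$ cannot be replaced by prime order.** Let $G=V_4\rtimes C_9$ with $C_9=\langle c\rangle$ acting through its quotient $C_3$, and $\Sigma=\{3\}$. An element of order $3$ has image of order dividing $3$ in $C_9$, so it has the form $vd$ with $v\in V_4$ and $d\in\langle c^3\rangle$ central. From $1=(vd)^3=v^3d^3=v$ it follows that it lies in the central subgroup $\langle c^3\rangle$. So $\langle x,y\rangle$ is abelian, hence $3$-closed, whenever $x$ has order $3$. But $G$ is not $3$-closed, because $C_9$ acts nontrivially on $V_4$ and so is not normal.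

**In (a), prime power order of $y$ cannot be replaced by prime order.** Let $G=SL_2(3)$ and $\Sigma=\{3\}$. The only prime $q\notin\Sigma$ dividing $|G|=24$ is $2$, and the only involution $-I$ is central. So $\langle x,y\rangle$ is abelian whenever $x$ is a $3$-element and $y$ has prime order $q\notin\Sigma$. But $G$ has four Sylow $3$-subgroups and is not $3$-closed.
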